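# Intersecting balls in $X$ and norm-one projections from $X^{**}$

## Three theorems on balls and the bidual

Throughout, $X\ne\{0\}$ is a real Banach space, regarded as a subspace of $X^{**}$ by the canonical embedding. A *cell* of $X$ is a closed ball $S_X(x,r)=\{y\in X:\|y-x\|\le r\}$ with $x\in X$, $r\ge 0$. The cells in $X$ have the *finite intersection property* (FIP) if every family of cells, each finite subfamily of which has a common point, has a common point.

**Theorem A.** There is a separable Banach space $X$, isomorphic to $\ell_1$, whose cells have the FIP, and a subspace $X\subset Y\subset X^{**}$ with $\dim Y/X=2$, such that there is no projection of norm $1$ from $Y$ onto $X$. Hence there is none from $X^{**}$ onto $X$.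

**Theorem B.** There is a separable Banach space $X$ whose cells have the FIP and for which there is no bounded projection at all from $X^{**}$ onto $X$.

**Theorem C.** Let $D\subset B_{X^*}$ be the set of points at which the identity $(B_{X^*},w^*)\to(B_{X^*},w)$ is continuous, and assume that $B_{X^*}$ is the $w^*$-closed convex hull of $D$ (in particular, this holds if $X$ is Asplund). If the cells in $X$ have the FIP, then there is exactly one projection of norm $1$ from $X^{**}$ onto $X$, and its kernel is $D^\perp=\{z\in X^{**}: z|_D=0\}$.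

The problem behind these statements (source: http://www.math.ucla.edu/~dashiell/memoir.pdf) is the following. It is known that the cells in $X$ have the FIP if and only if for every $Y$ with $X\subset Y\subset X^{**}$ and $\dim Y/X\le1$ there is a projection of norm $1$ from $Y$ onto $X$. It is also known that for $X=L_1(\mu)$ there is a norm-one projection from all of $X^{**}$ onto $X$. Does the FIP always give a norm-one projection from $X^{**}$ onto $X$? In other words, if we can project from one extra dimension at a time, can we project from all of them at once?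

Theorem A answers no, and the failure already occurs in the second dimension: in the characterization, "$\dim Y/X\le1$" cannot be replaced by "$\dim Y/X\le2$". Theorem B says that even dropping the norm bound does not help. Theorem C isolates a class of spaces where the answer is yes; in particular, every counterexample is non-Asplund.

## Cells, weak* compactness and single lines in $X^{**}$

We use these standard facts. Closed balls of $X^{**}$ are $w^*$-compact (Alaoglu). The norm of $X^{**}$ is $w^*$-lower semicontinuous, and the norm of $X$ is weakly lower semicontinuous. A family with values in a compact Hausdorff space has a limit along any ultrafilter on its index set.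

Two examples to have in mind.

*Dual spaces.* Let $X=W^*$, and let $i:W\to W^{**}$ be the canonical embedding. Then $i^*:W^{***}\to W^*$ restricts a functional to $W$; it has norm $1$ and is the identity on $W^*$. So dual spaces have a norm-one projection $X^{**}\to X$. They have the FIP as well, since their cells are $w^*$-compact. This covers reflexive spaces and $\ell_1=c_0^*$.

*The space $c_0$.* Take the cells $S(2\sum_{n\le N}e_n,\,1)$, $N=1,2,\dots$. For $N\le M$ the vector $\sum_{n\le M}e_n$ lies in the $N$-th cell, since its coordinates differ from those of the center by $0$ or $\pm1$. So finitely many of these cells always meet. A common point $x$ of all of them would satisfy $|x(n)-2|\le 1$, so $x(n)\ge1$, for all $n$. No element of $c_0$ does. So $c_0$ fails the FIP.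

We prove the quoted characterization, because its proof shows what the FIP supplies.

**Proposition 1.** The following are equivalent.

- (a) The cells in $X$ have the FIP.
- (b) For every $y\in X^{**}$ there is $x_y\in X$ with
$$\|x_y-x\|\le\|y-x\|\qquad\text{for all }x\in X. \tag{1}$$
- (c) For every $Y$ with $X\subset Y\subset X^{**}$ and $\dim Y/X\le 1$ there is a projection of norm $1$ from $Y$ onto $X$.

*Proof.* (c)$\Rightarrow$(b): if $P$ projects $X+\mathbb Ry$ onto $X$ with norm $1$, put $x_y=Py$; then $\|Py-x\|=\|P(y-x)\|\le\|y-x\|$.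

(b)$\Rightarrow$(c): if $Y=X$, use the identity. If $Y=X\oplus\mathbb Ry$, put $P(x+cy)=x+cx_y$. For $c\neq0$, (1) gives $\|x+cx_y\|=|c|\,\|x_y-(-x/c)\|\le|c|\,\|y+x/c\|=\|x+cy\|$. The norm is exactly $1$ because $P$ is the identity on $X\ne\{0\}$.

(b)$\Rightarrow$(a): let the cells $S_X(x_\alpha,r_\alpha)$ have nonempty finite intersections. The balls of $X^{**}$ with the same centers and radii are $w^*$-compact and have nonempty finite intersections, so some $y\in X^{**}$ lies in all of them. By (1), $\|x_y-x_\alpha\|\le\|y-x_\alpha\|\le r_\alpha$ for all $\alpha$.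

(a)$\Rightarrow$(b): if $y\in X$, put $x_y=y$. Let $y\notin X$ and consider all cells $S_X(x,(1+\varepsilon)\|y-x\|)$ with $x\in X$, $\varepsilon>0$. A common point of all of them satisfies (1). By (a) it remains to see that finitely many of them meet. Let $x_1,\dots,x_n$ be the centers and $\rho_i>\|y-x_i\|$ the radii. Suppose the open balls $U_i$ with these centers and radii have no common point. Then in $X^n$ the open convex set $U_1\times\dots\times U_n$ is disjoint from the diagonal $\{(x,\dots,x)\}$. By Hahn–Banach there are $f_1,\dots,f_n\in X^*$, not all $0$, and $\kappa\in\mathbb R$ with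
$$\sum_i f_i(u_i)\le\kappa\le\sum_i f_i(x)\qquad(u_i\in U_i,\ x\in X).$$
The linear functional $\sum_if_i$ is bounded below on $X$, so it is $0$, and $\kappa\le0$. Taking the supremum over the $u_i$ gives $\sum_i\big(f_i(x_i)+\rho_i\|f_i\|\big)\le0$. But $\sum_iy(f_i)=0$, so
$$\sum_if_i(x_i)=\sum_i(x_i-y)(f_i)\ge-\sum_i\|x_i-y\|\,\|f_i\|>-\sum_i\rho_i\|f_i\|,$$
a contradiction. $\square$

## Gluing the lines: when the orthogonal directions are linear

Assume the FIP. The natural way to look for a projection is to glue the points $x_y$. Choose a linear complement $W$ of $X$ in $X^{**}$, choose one nonzero vector $w$ on each line of $W$, and put $R(x+cw)=x+cx_w$. By the computation (b)$\Rightarrow$(c), the map $R:X^{**}\to X$ satisfies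
$$\|R(y)\|\le\|y\|,\qquad R(cy)=cR(y),\qquad R(y-x)=R(y)-x\quad(x\in X).$$
This is everything a norm-one projection does, except for one thing: nothing relates $x_w$, $x_{w'}$ and $x_{w+w'}$, so $R$ need not be additive. This is the exact point at which gluing stops.

To see what additivity requires, let
$$O=\{z\in X^{**}:\ \|x+cz\|\ge\|x\|\ \text{ for all }x\in X,\ c\in\mathbb R\}. \tag{2}$$
The set $O$ is closed under scalar multiples, and $O\cap X=\{0\}$ (put $x=-z$, $c=1$).

**Lemma 2.** (i) If the FIP holds, then $X^{**}=X+O$. (ii) If $P:X^{**}\to X$ is a norm-one projection, then $\ker P\subset O$. (iii) If $N\subset O$ is a linear subspace with $X+N=X^{**}$, then the projection onto $X$ along $N$ has norm $1$.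

*Proof.* (i) Let $x_y$ be as in (1) and $z=y-x_y$. For $c\ne0$ and $x\in X$, apply (1) to the point $x_y-x/c$: $\|z+x/c\|=\|y-(x_y-x/c)\|\ge\|x/c\|$. Multiply by $|c|$ to get $z\in O$. (ii) For $z\in\ker P$ we have $\|x\|=\|P(x+cz)\|\le\|x+cz\|$. (iii) The sum is direct since $O\cap X=\{0\}$, and $\|x\|\le\|x+z\|$ for $z\in N$. $\square$

So the FIP supplies enough directions in $O$, while a norm-one projection needs a *linear* supply. Theorem C is the case where $O$ is itself a linear space.

Here is the set $D$ in two cases.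

*$X=c_0$, $B_{X^*}=B_{\ell_1}$.* The unit vectors $\pm e_n$ are in $D$: if a net $g$ in $B_{\ell_1}$ converges $w^*$ to $e_n$, then $g(n)\to1$, the remaining coordinates have total mass at most $1-|g(n)|\to0$, and $g\to e_n$ even in norm. The convex hull of the $\pm e_n$ is norm dense in $B_{\ell_1}$, so the hypothesis of Theorem C holds. Here $D^\perp=\{0\}$ in $\ell_\infty$. If $c_0$ had the FIP, Theorem C would give $\ell_\infty=c_0$; this agrees with the cells above.

*$X=\ell_1$, $B_{X^*}=B_{\ell_\infty}$.* Here $D=\emptyset$. Let $f\in B_{\ell_\infty}$, let $z\in\ell_\infty^*$ be the limit along a nonprincipal ultrafilter, and let $c\in[-1,1]$ with $c\ne z(f)$. Let $f_N$ equal $f$ in the coordinates $n\le N$ and $c$ for $n>N$. Then $f_N\to f$ in $w^*$, but $z(f_N)=c\ne z(f)$. So Theorem C says nothing about $\ell_1$. The device seen here, changing the tail of a bounded sequence without changing its $w^*$-limit, will drive Theorem A.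

**Proof of Theorem C.**

**Step C1: $D^\perp\subset O$.** Since $B_{X^*}$ is the $w^*$-closed convex hull of $D$, $\|x\|=\sup_{f\in D}f(x)=\sup_{f\in D}|f(x)|$ for $x\in X$. If $z\in D^\perp$, then $\|x+cz\|\ge\sup_{f\in D}|f(x)+cz(f)|=\sup_{f\in D}|f(x)|=\|x\|$.

**Step C2: $O\subset D^\perp$.** Let $z\in O$ and $x\in X$. The norm of the functional $x$ restricted to the subspace $\ker z\subset X^*$ is the distance in $X^{**}$ from $x$ to $(\ker z)^\perp=\mathbb Rz$. So
$$\sup_{f\in B_{X^*}\cap\ker z}f(x)=\operatorname{dist}(x,\mathbb Rz)\ge\|x\| .$$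
If some $f\in B_{X^*}$ were outside the $w^*$-closure of the convex set $B_{X^*}\cap\ker z$, Hahn–Banach would give $x\in X$ with $f(x)>\sup_{B_{X^*}\cap\ker z}x\ge\|x\|$, which is impossible. So $B_{X^*}\cap\ker z$ is $w^*$-dense in $B_{X^*}$. Now let $f\in D$ and let $(f_i)$ be a net in $B_{X^*}\cap\ker z$ with $f_i\to f$ in $w^*$. By the definition of $D$, $f_i\to f$ weakly, so $z(f)=\lim z(f_i)=0$.

**Step C3: existence and uniqueness.** By Steps C1 and C2, $O=D^\perp$ is a linear subspace. By Lemma 2(i), $X^{**}=X+D^\perp$, and by Lemma 2(iii) the projection along $D^\perp$ has norm $1$. If $P$ is any norm-one projection onto $X$, then $\ker P\subset O=D^\perp$ by Lemma 2(ii). Given $z\in D^\perp$, write $z=x+k$ with $x\in X$, $k\in\ker P$. Then $x=z-k\in X\cap D^\perp=\{0\}$, so $z\in\ker P$. Thus $\ker P=D^\perp$, which determines $P$.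

**Step C4: Asplund spaces.** If $X$ is Asplund, then $B_{X^*}$ is the $w^*$-closed convex hull of its $w^*$-strongly exposed points (Namioka–Phelps, *Duke Math. J.* 42 (1975)). A point $f\in B_{X^*}$ is $w^*$-strongly exposed if for some $x\in X$ we have $f(x)=\sup_{B_{X^*}}x$ and the slices $\{g\in B_{X^*}:g(x)>f(x)-\varepsilon\}$ have diameter tending to $0$ as $\varepsilon\to0$. These slices are $w^*$-neighborhoods of $f$ in $B_{X^*}$, so $w^*$-convergence to $f$ in $B_{X^*}$ implies norm convergence, and $f\in D$. $\blacksquare$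

## A function on the circle that is not a quadratic form

For Theorem A we want a space in which, over a $2$-plane of directions $\mu_f$ $(f\in\mathbb R^2)$ in $X^{**}$, each line can be projected, but the values on different lines are forced in a way that no linear map can match. The forced datum will be an even function $t$ on the unit circle. A linear projection with matrix $L$ would require $t(e)=\langle e,Le\rangle$. So we need an even $t$ that is not a quadratic form.

Let $\langle\cdot,\cdot\rangle$ and $|\cdot|$ be Euclidean on $\mathbb R^2$, and $S$ the unit circle. For $e=(\cos\theta,\sin\theta)$ let $e^\perp$ be $e$ rotated by $\pi/2$ and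
$$t(e)=\cos4\theta .$$
Then $t(-e)=t(e)$ and $|t|\le1$. If $\delta$ is the angle between $e,f\in S$, then $\cos4\theta-\cos4\varphi=-2\sin2(\theta+\varphi)\sin2(\theta-\varphi)$ gives
$$|t(e)-t(f)|\le2|\sin2\delta|=4|\sin\delta\cos\delta|\le4|e-f|, \tag{3}$$
since $|\sin\delta|\le2|\sin(\delta/2)|=|e-f|$. Let $\psi(0)=0$ and $\psi(m)=t(m/|m|)\,m$ for $m\ne0$. As $t$ is even, $\psi(cm)=c\psi(m)$ for all $c\in\mathbb R$. But $\psi$ is not additive: for the standard basis, $\psi(e_1)=e_1$, $\psi(e_2)=e_2$, while $\psi(e_1+e_2)=-(e_1+e_2)$.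

For $e\in S$ and $n\ge1$ put
$$K_e=\{w:\langle w,e\rangle=t(e),\ |w|\le5\},\qquad K_e^n=\{w:|\langle w,e\rangle-t(e)|\le\tfrac1n,\ |w|\le5\}\supset K_e .$$

**Lemma 3.** For $e\in S$ and $m\in\mathbb R^2$ there is $w\in K_e$ with $\langle w,m\rangle=\langle e,\psi(m)\rangle$.

*Proof.* If $m=0$, take $w=t(e)e$. Otherwise both sides scale with $|m|$, so let $m=f\in S$. We need $\langle w,f\rangle=t(f)\langle e,f\rangle$. If $f=\pm e$, then $w=t(e)e$ works, as $t(f)=t(e)$. Otherwise let $w=t(e)e+\lambda e^\perp$ with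
$$\lambda=\frac{(t(f)-t(e))\langle e,f\rangle}{\langle e^\perp,f\rangle}.$$
Then $\langle w,e\rangle=t(e)$ and $\langle w,f\rangle=t(e)\langle e,f\rangle+(t(f)-t(e))\langle e,f\rangle=t(f)\langle e,f\rangle$. With $\delta$ the angle between $e$ and $f$, (3) gives $|\lambda|\le4|\sin\delta\cos\delta|\,|\cos\delta|/|\sin\delta|\le4$, so $|w|\le\sqrt{17}<5$. $\square$

The dangerous case is $f$ near $\pm e$, where $\langle e^\perp,f\rangle\to0$; the Lipschitz estimate (3), together with $t(-e)=t(e)$, saves it.

## A renorming of $\ell_1$ with prescribed tails: proof of Theorem A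

**Step A1: the space.** We define a norm by listing functionals. Let $v=(v_n)_{n\ge1}$ denote sequences in $\mathbb R^2$, and put
$$G=\{(v,e):\ e\in S,\ v_n\in K_e^n\ \text{ for all }n\}.$$
Let $X=\ell_1(\mathbb N;\mathbb R^2)\oplus\mathbb R^2$, with elements $(h,x)$, $\|h\|_1=\sum_n|h_n|$, and
$$p(h,x)=\sup_{(v,e)\in G}\Big(\sum_n\langle v_n,h_n\rangle+\langle e,x\rangle\Big).$$
Here $e$ acts on $x$, and along the tail $v_n$ acts in the direction $e$ by nearly $t(e)$. So to functionals near $e$, a bump $e$ placed far out in $h$ looks like the vector $t(e)e$ placed in $x$.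

**Step A2: $p$ is a norm equivalent to $\|h\|_1+|x|$.** This makes $X$ a separable Banach space isomorphic to $\ell_1$. Since $t$ is even, $K^n_{-e}=-K^n_e$, so $G=-G$ and $p(-z)=p(z)$; also $p$ is sublinear. Clearly $p(h,x)\le5\|h\|_1+|x|$. Since $t(e)e+\lambda e^\perp\in K_e$ for $|\lambda|\le4$, choosing the signs of $\lambda=\pm4$ in each coordinate gives
$$p(h,x)\ge\langle x,e\rangle+t(e)\sum_n\langle e,h_n\rangle+4\sum_n|\langle e^\perp,h_n\rangle| .$$
Apply this to $-(h,x)$ too and average the two inequalities: $p(h,x)\ge4\sum_n|\langle e^\perp,h_n\rangle|$ for every $e\in S$. Averaging over $e\in S$, where $|\langle e^\perp,u\rangle|$ has mean $\frac2\pi|u|$, gives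
$$p(h,x)\ge\tfrac8\pi\|h\|_1. \tag{4}$$
Choosing $e=x/|x|$ (if $x\neq 0$) we also get $p(h,x)\ge|x|-5\|h\|_1$. So $|x|\le p(h,x)+5\|h\|_1\le(1+\frac{5\pi}8)\,p(h,x)$, and the equivalence follows. Finally $\ell_1(\mathbb N;\mathbb R^2)\oplus\mathbb R^2$ is isomorphic to $\ell_1$: list all scalar coordinates in one sequence.

**Step A3: reading off data from $y\in X^{**}$.** We look for the map $R$ of the gluing section explicitly. For bounded $v$ let $g_v(h,x)=\sum_n\langle v_n,h_n\rangle$, and for $e\in\mathbb R^2$ let $\eta_e(h,x)=\langle e,x\rangle$; these are in $X^*$ by Step A2. If $(v,e)\in G$, then $g_v+\eta_e$ has norm at most $1$ in $X^*$; write $y(v,e)$ for $y(g_v+\eta_e)$. Given $y\in X^{**}$ define $h_n,x,s\in\mathbb R^2$ by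
$$\langle u,h_n\rangle=y(g_v)\ \ (v\text{ is }u\text{ in place }n,\ 0\text{ elsewhere}),\qquad\langle e,x\rangle=y(\eta_e),\qquad\langle w,s\rangle=y(g_{(w,w,\dots)}).$$
Test $y$ on $v=(h_1/|h_1|,\dots,h_N/|h_N|,0,0,\dots)$ (with $0$ where $h_n=0$). By (4), $\|g_v\|\le\pi/8$, so $\sum_{n\le N}|h_n|\le\frac\pi8\|y\|$. Hence $h\in\ell_1(\mathbb N;\mathbb R^2)$. Put
$$m=s-\sum_nh_n,\qquad R(y)=(h,\;x+\psi(m))\in X .$$
The vector $m$ is the mass of $y$ at infinity, and $R$ moves it into the $x$-coordinate by $\psi$. The data depend linearly on $y$. For $z=(h,x)\in X$ they are $h$, $x$, $s=\sum_n h_n$, so $m=0$. Hence $R(y-z)=R(y)-z$ for $z\in X$.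

**Step A4: $p(R(y))\le\|y\|$.** Let $(v,e)\in G$ and take $w\in K_e$ from Lemma 3 for $e$ and $m$. Let $v^N_n=v_n$ for $n\le N$ and $v^N_n=w$ for $n>N$. Since $K_e\subset K_e^n$ for all $n$, $(v^N,e)\in G$, and
$$\|y\|\ge y(v^N,e)=\langle e,x\rangle+\sum_{n\le N}\langle v_n,h_n\rangle+\langle w,s\rangle-\sum_{n\le N}\langle w,h_n\rangle .$$
As $N\to\infty$ the right side tends to
$$\langle e,x\rangle+\sum_n\langle v_n,h_n\rangle+\langle w,m\rangle=\langle e,x+\psi(m)\rangle+\sum_n\langle v_n,h_n\rangle ,$$
which is the value of $(v,e)$ at $R(y)$. Take the supremum over $G$.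

**Step A5: the FIP.** By Steps A3 and A4, $p(R(y)-x)=p(R(y-x))\le\|y-x\|$ for all $x\in X$. So (1) holds with $x_y=R(y)$, and Proposition 1 gives the FIP.

**Step A6: the space $Y$.** Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$. For $f\in\mathbb R^2$ let $f\delta_n\in X$ have $h_n=f$ and all else $0$, and let
$$\mu_f=w^*\text{-}\lim_{\mathcal U}f\delta_n\in X^{**},$$
which exists since $p(f\delta_n)\le5|f|$ and is linear in $f$. Let $Y=X+\{\mu_f:f\in\mathbb R^2\}$. The data of $\mu_f$ are $h=0$, $x=0$, $s=f$, so $m=f$, whereas elements of $X$ have $m=0$. So $\mu_f\in X$ only if $f=0$, and $\dim Y/X=2$.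

**Step A7: a sharp norm estimate.** Large vectors in the $x$-coordinate single out functionals near a given $e$. Fix $e\in S$, $\lambda>0$, $z=(0,\lambda e)$. For $e'\in S$ and $w\in K^n_{e'}$, (3) gives
$$|\langle w,e\rangle-t(e)|\le|\langle w,e-e'\rangle|+|\langle w,e'\rangle-t(e')|+|t(e')-t(e)|\le\tfrac1n+9|e-e'| ,$$
and $\langle e,e'\rangle=1-\frac12|e-e'|^2$. Hence
$$p(z\pm e\delta_n)=\sup_{e'\in S}\Big[\lambda\langle e,e'\rangle+\sup_{w\in K^n_{e'}}\pm\langle w,e\rangle\Big]\le\lambda\pm t(e)+\tfrac1n+\sup_{\sigma\ge0}\Big(9\sigma-\tfrac\lambda2\sigma^2\Big)=\lambda\pm t(e)+\tfrac1n+\tfrac{81}{2\lambda}.$$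
Since $z\pm e\delta_n\to z\pm\mu_e$ in $w^*$ along $\mathcal U$, lower semicontinuity gives
$$\|z\pm\mu_e\|\le\lambda\pm t(e)+\frac{81}{2\lambda}. \tag{5}$$

**Step A8: a norm-one projection would make $t$ a quadratic form.** Suppose $P:Y\to X$ is a projection of norm $1$. Write $P\mu_f=(Hf,Lf)$ with $H:\mathbb R^2\to\ell_1(\mathbb N;\mathbb R^2)$ and $L:\mathbb R^2\to\mathbb R^2$ linear. For every $(v,e)\in G$, with the same $e$ as in $z$,
$$\|z\pm\mu_e\|\ge p(z\pm P\mu_e)\ge\lambda\pm\Big(\sum_n\langle v_n,(He)_n\rangle+\langle e,Le\rangle\Big).$$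
Compare with (5), subtract $\lambda$, and let $\lambda\to\infty$, with both signs:
$$\sum_n\langle v_n,(He)_n\rangle+\langle e,Le\rangle=t(e)\qquad\text{whenever }(v,e)\in G. \tag{6}$$
Fix $n$ and change only $v_n$, to $t(e)e+u$ with $|u|\le\frac1n$; these vectors lie in $K_e^n$. By (6), $\langle u,(He)_n\rangle$ does not depend on $u$, so $(He)_n=0$. This holds for all $n$, so $\langle e,Le\rangle=t(e)$ for all $e\in S$. Then $t(e)+t(e^\perp)=\operatorname{tr}L$ is independent of $e$. But it equals $1+1=2$ at $\theta=0$ and $-1-1=-2$ at $\theta=\pi/4$, a contradiction. A norm-one projection from $X^{**}$ onto $X$ would restrict to one on $Y$, so there is none. $\blacksquare$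

Two remarks on the choices.

*Why the tails are fattened by $1/n$.* Suppose we had used $K_e$ in place of $K_e^n$ for all $n$. Then $y\mapsto(h+m\delta_1,\,x)$ would be a norm-one linear projection from $X^{**}$ onto $X$. Indeed, run Step A4 with $w=v_1$, now allowed as a tail since $v_1\in K_e$. The limit is $\langle e,x\rangle+\sum_n\langle v_n,h_n\rangle+\langle v_1,m\rangle$, the value of $(v,e)$ at $(h+m\delta_1,x)$. The fattening forbids this: a general $v_1\in K_e^1$ is not an admissible tail.

*Why this $X$ cannot give Theorem B.* The map $y\mapsto(h,x)$ is a bounded linear projection of $X^{**}$ onto $X$, by the bound on $\sum|h_n|$ in Step A3 and the boundedness of $\eta_e$.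

## A nonlinear lifting far from every linear map

For Theorem B we need a homogeneous map $\psi$ that is additive up to a controlled error but is not at bounded distance from a linear map. The source of such maps is an uncomplemented subspace. Let $\pi:Z\to F=Z/E$ be a quotient map. Choose $b:F\to Z$ with
$$\pi b(f)=f,\qquad\|b(f)\|\le2\|f\|,\qquad b(cf)=cb(f)\quad(c\in\mathbb R),$$
by choosing a lift of one nonzero vector on each line and extending homogeneously. Choose a linear $\ell:F\to Z$ with $\pi\ell=\mathrm{id}$ from a Hamel basis; it may be unbounded. Put $\psi=\ell-b$. Since $\pi\psi=0$, $\psi$ maps $F$ into $E$; also $\psi(cf)=c\psi(f)$. The linear parts cancel in the defect of additivity, so for finite sums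
$$\Big\|\sum_i\psi(f_i)-\psi\Big(\sum_if_i\Big)\Big\|=\Big\|b\Big(\sum_if_i\Big)-\sum_ib(f_i)\Big\|\le4\sum_i\|f_i\|. \tag{7}$$
If a linear $\Lambda:F\to E$ satisfied $\|\psi(f)-\Lambda f\|\le C\|f\|$, then $\ell-\Lambda=b+(\psi-\Lambda)$ would be a bounded linear lifting, and $\mathrm{id}-(\ell-\Lambda)\pi$ a bounded projection of $Z$ onto $E$. So we take $E$ uncomplemented, in a quantitative form.

**Lemma 4.** Let $Z^{(k)}=L_1(\{\pm1\}^k)$ with normalized counting measure, and let $E^{(k)}$ be the span of the coordinate functions $r_1,\dots,r_k$. Every projection of $Z^{(k)}$ onto $E^{(k)}$ has norm at least $\sqrt{k/3}$.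

*Proof.* Let $P$ be such a projection, let $\tau_g$ be the translations of the group $\{\pm1\}^k$, and let $P_0=2^{-k}\sum_g\tau_g^{-1}P\tau_g$. Translations are isometries, and $E^{(k)}$ is translation-invariant because $r_i(gx)=g_ir_i(x)$. So $P_0$ is a projection onto $E^{(k)}$ with $\|P_0\|\le\|P\|$, and it commutes with translations. The characters $\chi_A=\prod_{i\in A}r_i$ are common eigenvectors of the translations, with different eigenvalue systems for different $A$, so each $P_0\chi_A$ is a multiple of $\chi_A$. Hence $P_0r_i=r_i$, and $P_0\chi_A=0$ for $|A|\ne1$, since then $\chi_A\notin E^{(k)}$. The function $2^k1_{\{\mathrm{id}\}}=\prod_i(1+r_i)=\sum_A\chi_A$ has norm $1$, and $P_0$ maps it to $s=\sum_ir_i$. So $\|P_0\|\ge\mathbb E|s|$. By Hölder, $\mathbb Es^2=\mathbb E\big(|s|^{2/3}|s|^{4/3}\big)\le(\mathbb E|s|)^{2/3}(\mathbb Es^4)^{1/3}$. Here $\mathbb Es^2=k$ and $\mathbb Es^4=k+3k(k-1)\le3k^2$. So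
$$\mathbb E|s|\ge\frac{(\mathbb Es^2)^{3/2}}{(\mathbb Es^4)^{1/2}}\ge\frac{k^{3/2}}{\sqrt3\,k}=\sqrt{k/3}.\qquad\square$$

For $k=2$ by hand: $4\cdot1_{\{\mathrm{id}\}}=1+r_1+r_2+r_1r_2$ goes to $r_1+r_2$, with values $2,0,0,-2$ and $L_1$-norm $1$.

For $(k,i)\in\mathbb N^2$ let $Z^{k,i}\supset E^{k,i}$ be copies of $Z^{(k)}\supset E^{(k)}$, and put
$$Z=\Big(\bigoplus Z^{k,i}\Big)_{\ell_2}\supset E=\Big(\bigoplus E^{k,i}\Big)_{\ell_2},\qquad F=Z/E,\qquad F^{k,i}=\pi(Z^{k,i}).$$
The space $E$ is closed in $Z$, separable and reflexive, being an $\ell_2$-sum of countably many finite-dimensional spaces. Each block is repeated for infinitely many $i$; Step B7 uses this. Since $Z^{k,i}\cap E=E^{k,i}$, $\dim F^{k,i}=2^k-k$. Enumerate $\mathbb N^2=\{s_1,s_2,\dots\}$ and let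
$$F_n=\pi(Z^{s_1}+\dots+Z^{s_n}),\qquad F_\infty=\bigcup_nF_n .$$
The $F_n$ are finite-dimensional and increasing, and $F_\infty$ is dense in $F$. Fix $b,\ell,\psi$ as above for this $\pi$.

## An $\ell_1$-sum twisted by $\psi$: construction and FIP

We imitate Theorem A: $E$ plays the role of the $x$-coordinate, $h$ is an $\ell_1$-sequence with $h_n\in F_n$, and mass at infinity is to be moved into $E$ by $\psi$.

**Step B1: the norm.** Let $X_0$ be the space of pairs $(h,x)$ with $x\in E$ and $h=(h_n)$, $h_n\in F_n$, finitely supported. Let $\|h\|_1=\sum\|h_n\|$ and $\Psi(h)=\sum_n\psi(h_n)$. The expression $\|x+\Psi(h)\|+4\|h\|_1$ is homogeneous, but the triangle inequality for it would call for additivity of $\Psi$. So we convexify: for $z\in X_0$,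
$$p(z)=\inf\Big\{\sum_i\big(\|x_i+\Psi(h^i)\|+4\|h^i\|_1\big):\ z=\sum_i(h^i,x_i)\ \text{a finite sum in }X_0\Big\}.$$
This is a seminorm, and the triangle inequality for $\|\cdot\|_1$ gives $p(h,x)\ge4\|h\|_1$. The danger is that convexifying collapses $E$. It does not:
$$p(0,x)=\|x\|\qquad(x\in E). \tag{8}$$
Here "$\le$" is clear. Let $(0,x)=\sum_i(h^i,x_i)$. For each $n$, $\sum_ih^i_n=0$, and $\psi(0)=0$, so (7) gives $\|\sum_i\psi(h^i_n)\|\le4\sum_i\|h^i_n\|$. Summing over $n$, $\|\sum_i\Psi(h^i)\|\le4\sum_i\|h^i\|_1$. So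
$$\|x\|=\Big\|\sum_i(x_i+\Psi(h^i))-\sum_i\Psi(h^i)\Big\|\le\sum_i\|x_i+\Psi(h^i)\|+4\sum_i\|h^i\|_1 ,$$
and the infimum gives (8). If $p(h,x)=0$, then $h=0$ and then $x=0$; so $p$ is a norm. Let $X$ be the completion of $(X_0,p)$. It contains $E$ isometrically, as the pairs $(0,x)$.

**Step B2: the subspaces $X_N$.** Weak limits will be taken in $X_N=\{(h,x)\in X_0:h_n=0\text{ for }n>N\}$. It is the algebraic direct sum of $E$, which is complete and hence closed, and the finite-dimensional space $\{(h,0)\in X_N\}$. Such a sum is topological, so $X_N$ is complete, reflexive and separable. Since $X_0=\bigcup_NX_N$ is dense in $X$, $X$ is separable.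

**Step B3: the quotient map $Q$.** Let $V=(\bigoplus F_n)_{\ell_1}$. The map $(h,x)\mapsto h$ extends to $Q:X\to V$ with $4\|Qz\|\le\|z\|$. We need its kernel. For $z=(h,x)\in X_0$, $z-(0,x+\Psi(h))=(h,-\Psi(h))$ and $p(h,-\Psi(h))\le4\|h\|_1$. So $\operatorname{dist}(z,E)\le4\|Qz\|$ on $X_0$, and by continuity
$$\operatorname{dist}(z,E)\le4\|Qz\|\quad(z\in X),\qquad\text{hence}\quad\ker Q=E. \tag{9}$$

**Step B4: nonlinear maps $X_0\to X_N$ that do not increase $p$.** These play the role of $R$. On $X_0$ put
$$r_N(h,x)=\Big((h_n)_{n\le N},\ x+\sum_{n>N}\psi(h_n)\Big)\in X_N .$$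
An element $c\in X_N$ has no coordinates beyond $N$, so $r_N(z-c)=r_N(z)-c$. We claim
$$p(r_Nz)\le p(z)\qquad(z\in X_0). \tag{10}$$
Let $z=(h,x)=\sum_i(h^i,x_i)$, and split $h^i$ into $h^i_{\le N}$ and $h^i_{>N}$. Comparing $E$-parts,
$$r_Nz=\sum_i\big(h^i_{\le N},\,x_i+\Psi(h^i_{>N})\big)+(0,d),\qquad d=\sum_{n>N}\Big[\psi(h_n)-\sum_i\psi(h^i_n)\Big].$$
By (7), $\|d\|\le4\sum_i\|h^i_{>N}\|_1$. Since $\Psi(h^i_{\le N})+\Psi(h^i_{>N})=\Psi(h^i)$, we get
$$p(r_Nz)\le\sum_i\big(\|x_i+\Psi(h^i)\|+4\|h^i_{\le N}\|_1\big)+4\sum_i\|h^i_{>N}\|_1=\sum_i\big(\|x_i+\Psi(h^i)\|+4\|h^i\|_1\big).$$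
The infimum gives (10). The factor $4$ in $p$ pays exactly for the error $4$ in (7). We do not claim that $r_N$ is continuous or extends to $X$, so the next step works with points of $X_0$.

**Step B5: the FIP.** Let the cells $S_X(c_\alpha,r_\alpha)$, $\alpha\in\mathcal A\ne\emptyset$, have nonempty finite intersections. Let $\mathcal D$ be the directed set of pairs $d=(B,j)$, with $B\subset\mathcal A$ finite nonempty and $j\in\mathbb N$. By density choose $z_d\in X_0$ with
$$p(z_d-c_\alpha)\le r_\alpha+\tfrac1j\qquad(\alpha\in B).$$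
Let $\mathcal U$ be an ultrafilter on $\mathcal D$ containing all tails $\{d':d'\ge d\}$.

*Weak limits in $X_N$.* Fix $\alpha_0\in\mathcal A$ and $c'\in X_M$ with $\|c'-c_{\alpha_0}\|\le1$. For $N\ge M$ and $d\ge(\{\alpha_0\},1)$, (10) gives
$$p(r_N(z_d)-c')=p(r_N(z_d-c'))\le p(z_d-c')\le r_{\alpha_0}+2 .$$
By reflexivity of $X_N$, $z_N=w\text{-}\lim_{\mathcal U}r_N(z_d)\in X_N$ exists, and $(z_N)_{N\ge M}$ is bounded. Now let $\alpha\in\mathcal A$, $\varepsilon>0$, and choose $c''\in X_{M''}$ with $\|c''-c_\alpha\|\le\varepsilon$. For $N\ge\max(M,M'')$ and $d\ge(\{\alpha\},j_0)$ the same argument gives $p(r_N(z_d)-c'')\le r_\alpha+\varepsilon+1/j_0$. Hence $p(z_N-c'')\le r_\alpha+\varepsilon+1/j_0$ for every $j_0$, and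
$$\|z_N-c_\alpha\|\le r_\alpha+2\varepsilon\qquad\text{for all }N\ge N(\alpha,\varepsilon). \tag{11}$$

*Convergence of the $z_N$.* For $n\le N$ the $n$-th coordinates of $Qr_N(z_d)$ and $Qz_d$ agree. As $F_n$ is finite-dimensional, the $n$-th coordinate of $Qz_N$ is $h_n:=\lim_{\mathcal U}(Qz_d)_n$, independent of $N\ge\max(n,M)$. So $\sum_{n\le N}\|h_n\|=\|Qz_N\|\le\frac14\|z_N\|$ is bounded, and $\sum_n\|h_n\|<\infty$. Put
$$y_N=\Big((h_n)_{n\le N},\ -\sum_{n\le N}\psi(h_n)\Big)\in X_N .$$
For $N'<N$, $y_N-y_{N'}$ has the form $(k,-\Psi(k))$ with $k=(h_n)_{N'<n\le N}$, so $p(y_N-y_{N'})\le4\sum_{N'<n\le N}\|h_n\|$, and $y_N\to y$ in $X$. Next, $z_N-y_N$ has zero $h$-part, so it lies in $E$, and it is bounded. As $E$ is reflexive, $z_N-y_N\to e\in E$ weakly along some nonprincipal ultrafilter on $\mathbb N$. So $z_N\to y+e$ weakly along it, and (11) gives $\|y+e-c_\alpha\|\le r_\alpha+2\varepsilon$ for all $\alpha$ and all $\varepsilon>0$. Thus $y+e\in\bigcap_\alpha S_X(c_\alpha,r_\alpha)$, and the cells in $X$ have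 the FIP.

## From a projection of $X^{**}$ to projections of $L_1(\{\pm1\}^k)$

Suppose $P:X^{**}\to X$ is a bounded projection. The plan is to map a dense part of $Z$ into $X^{**}$ by a bounded $J$ that is the identity on $E$. Then $PJ$ is a bounded linear map into $X$ extending $\mathrm{id}_E$. If its values were in $E$, it would be a projection onto $E$, against Lemma 4. They are only in $X$. The excess, measured by $QPJ$ with values in $V$, is small on suitable blocks and can be subtracted.

**Step B6: the map $J$.** Let $Z_\infty=\pi^{-1}(F_\infty)$. For $z\in Z_\infty$ and $n$ so large that $\pi z\in F_n$, let $J_nz\in X_0$ have $h$-part equal to $\pi z$ in coordinate $n$ and $0$ elsewhere, and $E$-part $z-\ell(\pi z)\in E$. This is linear in $z$, because $\ell$ is, and $J_nz=z$ for $z\in E$. Since $-\ell+\psi=-b$,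
$$p(J_nz)\le\|z-\ell\pi z+\psi(\pi z)\|+4\|\pi z\|=\|z-b\pi z\|+4\|\pi z\|\le7\|z\| .$$
So $Jz=w^*\text{-}\lim J_nz$, along a nonprincipal ultrafilter on $\mathbb N$, defines a linear $J:Z_\infty\to X^{**}$ with $\|J\|\le7$ and $Jx=x$ for $x\in E$. For $x\in E$ we have $QPJx=Qx=0$. So there is a linear $T:F_\infty\to V$ with
$$T\pi z=QPJz\qquad(z\in Z_\infty),$$
and $T$ is bounded: every lift of $f\in F_\infty$ lies in $Z_\infty$, so $\|Tf\|\le\|QPJ\|\inf\{\|z\|:\pi z=f\}=\|QPJ\|\,\|f\|$.

**Step B7: $T$ is small on late copies of each block.** We claim: for fixed $k$, $\|T|_{F^{k,i}}\|\to0$ as $i\to\infty$. The reason is that the blocks $F^{k,i}$ come from an $\ell_2$-sum, while $V$ is an $\ell_1$-sum.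

Otherwise there are $\delta>0$, infinitely many $i$, and $f_i\in F^{k,i}$ with $\|f_i\|=1$, $\|Tf_i\|\ge\delta$. We may write $f_i=\pi z_i$ with $z_i\in Z^{k,i}$, $\|z_i\|\le2$: the coordinate projection $Z\to Z^{k,i}$ has norm one and maps $E$ into $E^{k,i}\subset E$. So it maps any lift of $f_i$ in $Z$, which differs from some lift in $Z^{k,i}$ by an element of $E$, to a lift in $Z^{k,i}$ of no larger norm. The $z_i$ are bounded and lie in different summands of an $\ell_2$-sum, so $z_i\to0$ weakly. A functional on $V$ composed with the bounded operator $T\pi$ on $Z_\infty$ extends to a functional on $Z$, so $Tf_i=T\pi z_i\to0$ weakly in $V$. In particular each coordinate of $Tf_i$, lying in a finite-dimensional $F_n$, tends to $0$ in norm.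

Now a gliding hump. Let $N_0=0$. Given $N_{l-1}$, choose $i_l>i_{l-1}$ (any admissible $i_1$ if $l=1$) with $\sum_{n\le N_{l-1}}\|(Tf_{i_l})_n\|\le\delta/8$, and then $N_l>N_{l-1}$ with $\sum_{n>N_l}\|(Tf_{i_l})_n\|\le\delta/8$. Let $u_l$ be the part of $Tf_{i_l}$ on the coordinates $N_{l-1}<n\le N_l$. Then $\|Tf_{i_l}-u_l\|\le\delta/4$, so $\|u_l\|\ge\frac34\delta$, and the $u_l$ are disjointly supported in an $\ell_1$-sum. So
$$\Big\|\sum_{l\le q}Tf_{i_l}\Big\|\ge\tfrac34q\delta-\tfrac14q\delta=\tfrac12q\delta,\qquad\Big\|\sum_{l\le q}Tf_{i_l}\Big\|\le\|T\|\,\Big\|\sum_{l\le q}z_{i_l}\Big\|\le2\|T\|\sqrt q .$$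
This is a contradiction for large $q$.

**Step B8: correcting $PJ$ on one block.** Fix $k$ and let $d=\dim F^{k,i}=2^k-k\ge1$, which does not depend on $i$. By Step B7 choose $i$ with $\|T|_{F^{k,i}}\|\le1/d$. Take an Auerbach basis $f_1,\dots,f_d$ of $F^{k,i}$: $\|f_j\|=1$, with biorthogonal functionals $f_j^*$ of norm $1$. Let $f_j=\pi z_j$ with $z_j\in Z^{k,i}$. By (9),
$$\operatorname{dist}(PJz_j,E)\le4\|QPJz_j\|=4\|Tf_j\|\le4/d .$$
So there is $y_j\in PJz_j+E$ with $\|y_j\|\le5/d$, and $Qy_j=QPJz_j=Tf_j$. Put $\tilde Tf=\sum_jf_j^*(f)\,y_j$ for $f\in F^{k,i}$. Then $\|\tilde T\|\le d\cdot\frac5d=5$ and $Q\tilde T=T$ on $F^{k,i}$. Now let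
$$Az=PJz-\tilde T\pi z\qquad(z\in Z^{k,i}).$$
Then $QAz=T\pi z-T\pi z=0$, so $A$ maps $Z^{k,i}$ into $E$ by (9). On $E^{k,i}$, where $\pi=0$, $A$ is the identity. And $\|A\|\le7\|P\|+5$. Follow $A$ by the norm-one coordinate projection $E\to E^{k,i}$: the result is a projection of $Z^{k,i}$ onto $E^{k,i}$ of norm at most $7\|P\|+5$. By Lemma 4,
$$\sqrt{k/3}\le7\|P\|+5\qquad\text{for every }k,$$
a contradiction. $\blacksquare$

In particular, the space $X$ of Theorem B is not isomorphic to a dual space, nor to a complemented subspace of one. Indeed, suppose $j:X\to W^*$ and $q:W^*\to X$ are bounded with $qj=\mathrm{id}_X$. With $i:W\to W^{**}$ canonical, $q\,i^*j^{**}:X^{**}\to X$ is bounded, and for $x\in X$ it gives $q\,i^*(jx)=q\,jx=x$. So it would be a bounded projection of $X^{**}$ onto $X$.
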